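\title{Non-abelian $\sigma$-elementary groups have a unique minimal normal subgroup}

\begin{abstract}
The covering number $\sigma(G)$ of a finite non-cyclic group $G$ is the least number of proper subgroups whose union is $G$, and $G$ is called $\sigma$-elementary if $\sigma(G)<\sigma(G/N)$ for every non-trivial normal subgroup $N$. We prove the conjecture of A.~Lucchini and E.~Detomi that a non-abelian $\sigma$-elementary group has exactly one minimal normal subgroup. The main step concerns a non-abelian minimal normal subgroup $N$ with $\sigma(G)<\sigma(G/N)$: if $t$ members of a smallest cover by maximal subgroups do not contain $N$, then $G$ is a union of at most $2t$ proper subgroups containing $C_G(N)$. The proof uses the classification of finite simple groups. We also give a formula for $\sigma(G)$ when the socle is abelian and two-sided bounds when it is not.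
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. A \emph{cover} of a group $G$ is a set of proper subgroups whose union is $G$. A cyclic group has no cover, because a generator lies in no proper subgroup; a non-cyclic group is covered by its cyclic subgroups. The \emph{covering number} $\sigma(G)$ of a non-cyclic group is the least size of a cover, and $\sigma(G)=\infty$ if $G$ is cyclic.

Covers of $G/R$ correspond to covers of $G$ all of whose members contain $R$. We use this in both directions: $\sigma(G)\le\sigma(G/R)$ for every normal subgroup $R$, and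
\begin{equation}\label{eq:descend}
\text{if $G$ is a union of $t$ proper subgroups containing $R$, then $\sigma(G/R)\le t$.}
\end{equation}
A non-cyclic group $G$ is \emph{$\sigma$-elementary} if $\sigma(G)<\sigma(G/N)$ for every non-trivial normal subgroup $N$, that is, if no smallest cover of $G$ comes from a proper quotient. These groups carry all values of $\sigma$. Indeed, let $G$ be non-cyclic and let $K$ be a normal subgroup of largest order with $\sigma(G/K)=\sigma(G)$. Then $G/K$ is non-cyclic and every proper quotient of it has a larger covering number, so
\begin{equation}\label{eq:quotient}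
\text{every non-cyclic $G$ has a $\sigma$-elementary quotient $X$ with $\sigma(X)=\sigma(G)$.}
\end{equation}

A non-cyclic group whose proper quotients are all cyclic is $\sigma$-elementary. This applies to $C_p\times C_p$ ($p$ prime), where all $p+1$ subgroups of order $p$ are needed and $\sigma=p+1$; to $S_3$, where the three subgroups of order $2$ and the subgroup of order $3$ are needed and $\sigma=4$; to $A_4$; and to every non-abelian simple group. The group $S_4$ is not $\sigma$-elementary: a proper subgroup containing a $4$-cycle has order $4$ or $8$ and contains only two of the six $4$-cycles and no $3$-cycle, so $\sigma(S_4)\ge4=\sigma(S_3)$, and $S_3$ is a quotient of $S_4$.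

A \emph{minimal normal subgroup} of $G$ is a non-trivial normal subgroup that contains no other non-trivial normal subgroup of $G$; let $\operatorname{mn}(G)$ be their number. Among the $\sigma$-elementary groups above, $C_p\times C_p$ has $p+1$ of them and the others have one. To see what a second minimal normal subgroup does, take $G=S\times S'$ with $S,S'$ non-isomorphic non-abelian simple groups. If a maximal subgroup $M$ contained neither factor, then $MS=MS'=G$, so $M\cap S$ and $M\cap S'$ would be normal in $G$, hence trivial, and $S\cong M\cong S'$. So the maximal subgroups have the form $A\times S'$ or $S\times A'$. In a cover by such subgroups either the $A$ cover $S$ or the $A'$ cover $S'$, since otherwise a pair $(x,x')$ of uncovered elements is uncovered. Thus $\sigma(G)\ge\min(\sigma(S),\sigma(S'))$, and $G$ is not $\sigma$-elementary. This suggests the following conjecture of A.~Lucchini and E.~Detomi, which is posed in \cite{ideas}: \emph{a non-abelian $\sigma$-elementary group $G$ has $\operatorname{mn}(G)=1$.} We prove it.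

\begin{theorem}\label{thm:main}
If $G$ is a non-abelian $\sigma$-elementary group, then $\operatorname{mn}(G)=1$.
\end{theorem}

Two things make the general case harder than $S\times S'$. First, two minimal normal subgroups $R,R'$ may have common supplements, such as the $p-1$ diagonal subgroups of $C_p\times C_p$; these turn out to be too expensive in a non-abelian group (Section~\ref{sec:prelim}). Second, $G/RR'$ need not be trivial. A cover may then treat some cosets of $RR'$ with subgroups containing $R'$, others with subgroups containing $R$, and others with subgroups containing both, and it is not obvious that such a mixed cover cannot beat both $\sigma(G/R)$ and $\sigma(G/R')$. Proposition~\ref{prop:key} excludes this. It is stated in Section~\ref{sec:idea}, where we deduce Theorem~\ref{thm:main} from it and work out a small example; Sections \ref{sec:estimates}--\ref{sec:key} prove it.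

The same arguments describe $\sigma$-elementary groups more closely. A group is \emph{primitive} if it has a maximal subgroup that contains no non-trivial normal subgroup of the group. The \emph{socle} is the subgroup generated by the minimal normal subgroups.

\begin{theorem}\label{thm:structure}
\begin{enumerate}
\item[(a)] A $\sigma$-elementary group $G$ is either $C_p\times C_p$ for a prime $p$, and then $\operatorname{mn}(G)=p+1$, or a primitive group with exactly one minimal normal subgroup. Hence for every non-cyclic group $G$ we have $\sigma(G)=\min\sigma(X)$, where $X$ runs over the quotients of $G$ that are isomorphic to some $C_p\times C_p$ or are non-cyclic primitive groups with a unique minimal normal subgroup.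
\item[(b)] Let $G$ be non-abelian and $\sigma$-elementary with abelian socle $V$. Then $G=V\rtimes K$, $H^1(K,V)=0$, and $\sigma(G)=|V|+c$, where $c$ is the least number of proper subgroups of $K$ whose union contains $\{x\in K: C_V(x)\ne1\}$.
\item[(c)] Let $G$ be non-abelian and $\sigma$-elementary with non-abelian socle $N=S_1\times\dots\times S_k$. Then $O=N_G(S_1)/S_1C_G(S_1)$ is cyclic and $\alpha\le\sigma(G)\le\alpha+\kappa$, where $\alpha$ and $\kappa$ are the integers of Definition~\ref{def:alphakappa}.
\end{enumerate}
\end{theorem}

So the hypothesis ``non-abelian'' in Theorem~\ref{thm:main} is necessary, and the groups $C_p\times C_p$ are the only $\sigma$-elementary groups with more than one minimal normal subgroup. Theorem~\ref{thm:structure} is proved in Section~\ref{sec:structure}; Theorem~\ref{thm:main} does not depend on it.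

\subsection*{Conventions and tools}
Actions are on the right, $x^g=g^{-1}xg$, and $[g,v]=g^{-1}g^v$. An element $g$ is \emph{transitive} on a set if $\langle g\rangle$ is. We use the following facts.
\begin{enumerate}
\item[(T1)] A minimal normal subgroup $N$ of $G$ is either elementary abelian or a direct product $S_1\times\dots\times S_k$ of isomorphic non-abelian simple groups. In the second case $Z(N)=1$, every normal subgroup of $N$ is the product of some of the $S_i$, and $G$ permutes the $S_i$ transitively by conjugation. Distinct minimal normal subgroups $R,R'$ centralize each other, since $[R,R']\le R\cap R'=1$.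
\item[(T2)] (Rowley \cite{rowley}) A group with a fixed-point-free automorphism is solvable. So every automorphism of a non-solvable group fixes some non-identity element.
\item[(T3)] Let $S_1,\dots,S_k$ be isomorphic non-abelian simple groups. For $I\subseteq\{1,\dots,k\}$, a \emph{full diagonal subgroup} of $\prod_{i\in I}S_i$ is a subgroup that projects isomorphically onto each $S_i$, $i\in I$. A subgroup $D$ of $S_1\times\dots\times S_k$ that projects onto every factor is a direct product of full diagonal subgroups over the parts $I$ of a partition of $\{1,\dots,k\}$. The partition is determined by $D$: two indices $i\neq j$ lie in the same part exactly when the projection of $D$ to $S_i\times S_j$ is not onto.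
\end{enumerate}
The classification of finite simple groups and the structure of their outer automorphism groups \cite{gls} enter through Lemma~\ref{lem:out}.

\section{Minimal covers and minimal normal subgroups}\label{sec:prelim}

Enlarging the members of a smallest cover to maximal subgroups gives a cover $\mathcal F$ of $G$ by exactly $\sigma(G)$ maximal subgroups; we call such an $\mathcal F$ a \emph{minimal cover}. For a normal subgroup $R$ put
\[
\mathcal F_R=\{M\in\mathcal F: R\not\le M\}.
\]
If $M\in\mathcal F_R$, then $MR=G$, so $M$ meets every coset $gR$, and $M\cap gR=y(M\cap R)$ for any $y\in M\cap gR$. The size of $\mathcal F_R$ measures how far $\mathcal F$ is from being a cover of $G/R$. Lower bounds for it come from the next lemma.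

\begin{lemma}\label{lem:basic}
Let $\mathcal F$ be a minimal cover of $G$ and $R$ a minimal normal subgroup with $\sigma(G)<\sigma(G/R)$.
\begin{enumerate}
\item[(a)] Some coset $gR$ is contained in $\bigcup\mathcal F_R$. In particular $\mathcal F_R\ne\emptyset$.
\item[(b)] Every maximal subgroup $M$ of $G$ with $MR=G$ and $M\cap R=1$ belongs to $\mathcal F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The members of $\mathcal F\setminus\mathcal F_R$ contain $R$, so by \eqref{eq:descend} they do not cover $G$. Let $g$ lie in none of them. Being unions of cosets of $R$, they miss all of $gR$, which must therefore be covered by $\mathcal F_R$.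

(b) Suppose $M\notin\mathcal F$. For $L\in\mathcal F$ the maximal subgroups $L$ and $M$ are distinct, so $L\cap M$ is proper in $M$. These intersections cover $M\cong G/R$, and $\sigma(G/R)\le\sigma(G)$, a contradiction.
\end{proof}

\emph{For the rest of this section $G$ is non-abelian and $\sigma$-elementary, and $\mathcal F$ is a minimal cover of $G$.} Lemma~\ref{lem:basic} applies to every minimal normal subgroup. Each of the following proofs compares a lower bound for $|\mathcal F|$ with an explicit cover of a proper quotient.

\begin{lemma}\label{lem:central}
No minimal normal subgroup of $G$ is central.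
\end{lemma}

\begin{proof}
Suppose $V$ is a central minimal normal subgroup; then $|V|=p$ is prime. A member $M$ of $\mathcal F_V$ satisfies $M\cap V=1$ and $MV=G$, so it is normal of index $p$ and contains exactly one element of each coset of $V$. By Lemma~\ref{lem:basic}(a), $|\mathcal F_V|\ge p\ge2$. The members of $\mathcal F_V$ do not cover $V$, so $\sigma(G)\ge|\mathcal F_V|+1\ge p+1$. On the other hand, two distinct members $M_1,M_2$ of $\mathcal F_V$ give $G/(M_1\cap M_2)\cong C_p\times C_p$. As $G$ is non-abelian, $M_1\cap M_2\ne1$, and so $\sigma(G)<\sigma(C_p\times C_p)=p+1$, a contradiction.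
\end{proof}

\begin{lemma}\label{lem:abelian}
Let $V$ be an abelian minimal normal subgroup of $G$ and $M\in\mathcal F_V$. Then $M$ is a complement of $V$, it has exactly $|V|$ conjugates $M^v$ $(v\in V)$, and all of them lie in $\mathcal F_V$; in particular $|\mathcal F_V|\ge|V|$. Every $g\in G$ with $C_V(g)=1$ lies in some $M^v$, and
\begin{equation}\label{eq:abcover}
G=\bigcup_{v\in V}M^v\ \cup\bigcup_{1\ne v\in V}C_G(v)
\end{equation}
is a union of at most $2|V|-1$ proper subgroups.
\end{lemma}

\begin{proof}
The subgroup $M\cap V$ is normalized by $M$ and by $V$, hence normal in $G=MV$, and it is not $V$; so it is trivial. If $M$ were normal, then $[M,V]\le M\cap V=1$ and $V$ would be central, against Lemma~\ref{lem:central}. So $N_G(M)=M$, and $M$ has $|G:M|=|V|$ conjugates, which are the $M^v$ because $G=MV$. They lie in $\mathcal F$ by Lemma~\ref{lem:basic}(b).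

The map $v\mapsto[g,v]=(v^{g})^{-1}v$ is an endomorphism of $V$ with kernel $C_V(g)$. If $C_V(g)=1$ it is bijective, so $gV=\{g[g,v]\}=\{g^v:v\in V\}$; since $M$ meets $gV$, some $g^v$ lies in $M$, and $g\in M^{v^{-1}}$. If $C_V(g)\ne1$, then $g\in C_G(v)$ for some $1\ne v\in V$. Finally, $Z(G)\cap V$ is normal in $G$ and is not $V$, so it is trivial, and $C_G(v)\neq G$ for $1\neq v\in V$.
\end{proof}

\begin{lemma}\label{lem:twoabelian}
$G$ has at most one abelian minimal normal subgroup.
\end{lemma}

\begin{proof}
Let $V\ne V'$ be two of them with $|V|\le|V'|$, and let $M\in\mathcal F_V$. We first find an abelian minimal normal subgroup $W\le M\cap VV'$ with $|W|\ge|V|$. If $V'\le M$, take $W=V'$. Otherwise $M\in\mathcal F_{V'}$ as well, and $|V|=|G:M|=|V'|$ by Lemma~\ref{lem:abelian}. Put $W=M\cap VV'$. It is normalized by $M$ and by the abelian group $VV'$, so it is normal in $G$. From $|VV':W|=|G:M|=|V|$ we get $|W|=|V|$, and $W\cap V\le M\cap V=1$. Hence $WV=VV'$, and $W\cong VV'/V\cong V'$ as groups with $G$-action, so $W$ is minimal normal.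

All subgroups in \eqref{eq:abcover} contain $W$: the $M^v$ because $W\le M$ is normal, and the $C_G(v)$ because $VV'$ is abelian. So $\sigma(G)<\sigma(G/W)\le2|V|-1$ by \eqref{eq:descend}. But $\mathcal F$ contains the $|V|$ conjugates of $M$, which are not in $\mathcal F_W$, and $|\mathcal F_W|\ge|W|\ge|V|$ by Lemma~\ref{lem:abelian}. So $\sigma(G)\ge2|V|$, a contradiction.
\end{proof}

For a non-abelian minimal normal subgroup the first union in \eqref{eq:abcover} is not needed, because no element acts without fixed points.

\begin{lemma}\label{lem:centralizers}
If $N$ is a non-abelian minimal normal subgroup of $G$, then $G=\bigcup_{1\ne n\in N}C_G(n)$ is a union of at most $|N|-1$ proper subgroups containing $C_G(N)$.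
\end{lemma}

\begin{proof}
By (T2), every $g\in G$ centralizes some $1\ne n\in N$, and $C_G(n)\ne G$ because $Z(N)=1$.
\end{proof}

\begin{lemma}\label{lem:disjoint}
If $R\ne R'$ are minimal normal subgroups of $G$, at least one of them non-abelian, then $\mathcal F_R\cap\mathcal F_{R'}=\emptyset$.
\end{lemma}

\begin{proof}
Let $M\in\mathcal F_R\cap\mathcal F_{R'}$. The subgroup $M\cap R$ is normalized by $M$ and centralized by $R'$, so it is normal in $G=MR'$; it is not $R$, so $M\cap R=1$. Exchanging $R$ and $R'$ gives $M\cap R'=1$. Hence $|R|=|G:M|=|R'|$. A non-abelian minimal normal subgroup has trivial center, so its order is not a prime power; therefore $R$ and $R'$ are both non-abelian. If the maximal subgroup $M$ were normal, $G/M\cong R$ would have prime order. So $N_G(M)=M$, the $|R|$ conjugates of $M$ lie in $\mathcal F$ by Lemma~\ref{lem:basic}(b), and $\sigma(G)\ge|R|$. But $R'\le C_G(R)$, so Lemma~\ref{lem:centralizers} and \eqref{eq:descend} give $\sigma(G)<\sigma(G/R')\le|R|-1$, a contradiction.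
\end{proof}

\section{The key proposition and the proof of Theorem~\ref{thm:main}}\label{sec:idea}

For an abelian minimal normal subgroup $V$, Lemma~\ref{lem:abelian} builds a cover with fewer than $2|\mathcal F_V|$ members. The bound $|N|-1$ of Lemma~\ref{lem:centralizers} is not of this kind, since it is not tied to $|\mathcal F_N|$. The following proposition is the non-abelian counterpart of Lemma~\ref{lem:abelian}. It assumes nothing about $G$ beyond one inequality.

\begin{proposition}\label{prop:key}
Let $N=S_1\times\dots\times S_k$ be a non-abelian minimal normal subgroup of a group $G$ with $\sigma(G)<\sigma(G/N)$, and let $\mathcal F$ be a minimal cover of $G$. Then $O=N_G(S_1)/S_1C_G(S_1)$ is cyclic, and the integers $\alpha,\kappa\ge0$ of Definition~\ref{def:alphakappa} satisfy: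
\begin{enumerate}
\item[(P1)] $|\mathcal F_N|\ge\kappa$ and $|\mathcal F_N|\ge\alpha$;
\item[(P2)] $G$ is a union of at most $\alpha+\kappa$ proper subgroups, each containing $C_G(N)$.
\end{enumerate}
In particular, $G$ is a union of at most $2|\mathcal F_N|$ proper subgroups containing $C_G(N)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be non-abelian and $\sigma$-elementary, let $\mathcal F$ be a minimal cover, and suppose that $R\ne R'$ are minimal normal subgroups. By Lemma~\ref{lem:twoabelian} at least one of them is non-abelian, so $\mathcal F_R\cap\mathcal F_{R'}=\emptyset$ by Lemma~\ref{lem:disjoint}. We claim that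
\begin{equation}\label{eq:half}
\sigma(G/R')\le 2|\mathcal F_R|.
\end{equation}
If $R$ is non-abelian, this follows from Proposition~\ref{prop:key} and \eqref{eq:descend}, since $R'\le C_G(R)$. If $R=V$ is abelian, take $M\in\mathcal F_V$. Then $M\notin\mathcal F_{R'}$, so $M$ and its conjugates contain $R'$, and so do the centralizers $C_G(v)$, $v\in V$. Now \eqref{eq:abcover} gives $\sigma(G/R')\le2|V|-1\le 2|\mathcal F_V|$. This proves \eqref{eq:half}, and the same argument with $R$ and $R'$ exchanged gives $\sigma(G/R)\le2|\mathcal F_{R'}|$. Since $G$ is $\sigma$-elementary,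
\[
2\sigma(G)<\sigma(G/R')+\sigma(G/R)\le2\bigl(|\mathcal F_R|+|\mathcal F_{R'}|\bigr)\le2|\mathcal F|=2\sigma(G),
\]
a contradiction. As $G\ne1$ has at least one minimal normal subgroup, $\operatorname{mn}(G)=1$.
\end{proof}

The assumption that $G$ is non-abelian was used only in Lemma~\ref{lem:central}, to know that $M_1\cap M_2\ne1$. For $G=C_p\times C_p$ that lemma fails, and with it Lemmas \ref{lem:abelian} and~\ref{lem:twoabelian}.

The idea behind Proposition~\ref{prop:key} is visible when $N$ is simple.

\begin{example}\label{ex:S5}
Let $G=\{(x,x')\in S_5\times S_5:\operatorname{sgn}x=\operatorname{sgn}x'\}$, with minimal normal subgroups $N=A_5\times1$ and $R=1\times A_5$. We show directly that $G$ is not $\sigma$-elementary. Suppose it is, and let $\mathcal F$ be a minimal cover. The first projection $\pi\colon G\to S_5$ is onto with kernel $R=C_G(N)$. Let $\alpha$ be the least number of subgroups of $S_5$, none containing $A_5$, that cover the odd permutations, and let $\kappa=1$.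

\emph{Upper bound.} These $\alpha$ subgroups together with $A_5$ cover $S_5$, so $\sigma(G/R)\le\alpha+\kappa$.

\emph{A fully covered odd coset.} Call $(x,x')$ odd if $x$ is odd. Suppose every coset $gN$ with $g$ odd met a member of $\mathcal F\setminus\mathcal F_N$. Such a member contains $N$, hence $gN$. Then $\mathcal F\setminus\mathcal F_N$ and $A_5\times A_5$ would cover $G$ with $|\mathcal F|-|\mathcal F_N|+\kappa\le|\mathcal F|$ subgroups containing $N$, where we use $|\mathcal F_N|\ge1=\kappa$. This contradicts $\sigma(G)<\sigma(G/N)$. So $\mathcal F_N$ covers some $gN$ with $g$ odd.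

\emph{Lower bound.} The map $\pi$ sends $gN$ bijectively onto the odd permutations. A member $M$ of $\mathcal F_N$ contains $R$ by Lemma~\ref{lem:disjoint} and does not contain $N$, so $\pi(M)$ does not contain $A_5$. Hence $|\mathcal F_N|\ge\alpha$.

So $\sigma(G)<\alpha+\kappa\le2|\mathcal F_N|$, by symmetry $\sigma(G)<2|\mathcal F_R|$, and this contradicts $\sigma(G)\geq|\mathcal F_N|+|\mathcal F_R|$. The value of $\alpha$ was never needed.
\end{example}

The example worked because $S_5/A_5$ is cyclic: the elements outside the generating coset are cheap to cover, and what $\mathcal F_N$ does on one coset $gN$ can be copied to all elements over the generating coset. In general three new difficulties arise.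
\begin{enumerate}
\item[(1)] The group $O$ of outer automorphisms induced on $S_1$ must be shown to be cyclic, and the number $\kappa$ of subgroups needed for the non-generating part must be bounded by $|\mathcal F_N|$. Both follow by comparing the size of $\mathrm{Out}(S_1)$ with the indices of subgroups of $S_1$ (Section~\ref{sec:estimates}).
\item[(2)] For $k>1$ the group $G/NC_G(N)$ also permutes the factors, and we do not prove that it is cyclic. Instead we pass to a system of $r$ blocks of factors on which the induced outer group is cyclic, and replace $\pi(g)$ by the automorphism that $g^r$ induces on one block. A subgroup then has to be counted with a weight (Section~\ref{sec:blocks}).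
\item[(3)] Members of $\mathcal F_N$ may join different blocks by diagonal subgroups. They are controlled by taking the blocks as large as possible (Lemma~\ref{lem:typeIII}).
\end{enumerate}

\section{Two estimates}\label{sec:estimates}

For a non-abelian simple group $S$ let $m$ be the least index of a proper subgroup and
\[
\mu=\min\bigl(m,\sqrt{|S|}\bigr).
\]
We shall see that $|\mathcal F_N|\ge\mu^k$ when $N\cong S^k$; the two terms correspond to supplements of $N$ with proper projections and with diagonal subgroups. The group $S$ acts faithfully on the $m$ cosets of a subgroup of index $m$ and does not embed in the solvable group $S_4$, so $m\ge5$; as $|S|\ge60$, we have $\mu\ge5$.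

Recall that a \emph{chief factor} of a group $Y$ is a quotient $Y_1/Y_2$, with $Y_1,Y_2$ normal in $Y$, that is a minimal normal subgroup of $Y/Y_2$. By the Jordan--H\"older theorem the orders of the chief factors can be read off from any chief series, in particular from one that refines a given series of normal subgroups. In a solvable group chief factors are elementary abelian.

\begin{lemma}\label{lem:out}
Let $S$ be a non-abelian simple group. Then $\mathrm{Out}(S)$ is solvable, and every chief factor of every subgroup $O\le\mathrm{Out}(S)$ has order $v$ with $v+1\le\mu$.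
\end{lemma}

\begin{proof}
We use the classification. If $S$ is alternating, sporadic or the Tits group, then $\mathrm{Out}(S)$ is elementary abelian of order dividing $4$, so $v=2$. Otherwise $S$ is of Lie type with parameter $q=\ell^f$, $\ell$ prime. By \cite[Theorem 2.5.12]{gls}, $\mathrm{Out}(S)$ has a normal subgroup $D$ (the diagonal automorphisms) that is cyclic or $C_2\times C_2$, and $\mathrm{Out}(S)/D$ has a cyclic normal subgroup of order $f$, $2f$ or $3f$ with quotient $1$, $C_2$ or $S_3$; moreover $|D|\le4$ unless $S=L_n(q)$ with $|D|=\gcd(n,q-1)$ or $S=U_n(q)$ with $|D|=\gcd(n,q+1)$. So $\mathrm{Out}(S)$ is solvable. Intersecting this series with $O$ and refining, we see that a chief factor of $O$ is an elementary abelian section of a cyclic group, of $C_2\times C_2$ or of $S_3$, so $v$ is $4$ or a prime. If $v\le4$, then $v+1\le5\le\mu$. Let $v=p\ge5$ be prime. Then $p\mid f$ or $p\mid|D|$, and we must show $m\ge p+1$ and $|S|\ge(p+1)^2$.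

To bound $m$, let $A\le S$ be elementary abelian of order $\ell^e$, and let $\ell^{a_1},\ell^{a_2},\dots$ be the lengths of the non-trivial orbits of $A$ in a faithful action of $S$ on $m$ points. The point stabilizers in $A$ intersect trivially, so $\sum a_i\ge e$. Also $\ell^a\ge\ell\cdot2^{a-1}\ge\ell a$ for $a\ge1$. Hence
\begin{equation}\label{eq:mbound}
m\ge\ell e .
\end{equation}

\emph{The case $p\mid f$.} By \cite[\S\S2.4, 3.3]{gls}, $S$ contains an elementary abelian subgroup of order $q=\ell^f$: a root subgroup if $S$ is untwisted; a long root subgroup, isomorphic to the additive group of $\mathbb F_q$, for the types ${}^2A_n$, ${}^2D_n$, ${}^3D_4$, ${}^2E_6$; and the center of a Sylow $\ell$-subgroup for the types ${}^2B_2$, ${}^2G_2$, ${}^2F_4$. By \eqref{eq:mbound}, $m\ge\ell f\ge2p\ge p+1$. Also $|S|\ge\max(60,2^p)\ge(p+1)^2$, where $60\ge36$ settles $p=5$ and $2^p\ge(p+1)^2$ holds for $p\ge7$.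

\emph{The case $p\mid|D|$.} Here $S=L_n(q)$ or $U_n(q)$, and $p$ divides $n$ and $q-1$ or $q+1$, respectively. So $n\ge p$ and $q\ge p-1$. Put $h=\lfloor n/2\rfloor\ge(p-1)/2\ge2$. We exhibit an elementary abelian subgroup of order at least $q^{h^2}$ in $SL_n(q)$ or $SU_n(q)$; being an $\ell$-group, it meets the scalar matrices trivially and embeds in $S$. In the linear case take the unipotent radical of the stabilizer of an $h$-dimensional subspace, that is, the matrices $\left(\begin{smallmatrix}I&X\\0&I\end{smallmatrix}\right)$ with $X$ of size $h\times(n-h)$; its order is $q^{h(n-h)}\ge q^{h^2}$. In the unitary case take hyperbolic pairs $e_1,f_1,\dots,e_h,f_h$, so that $\langle e_i,f_j\rangle=\delta_{ij}$ and $\langle e_i,e_j\rangle=\langle f_i,f_j\rangle=0$. The map $f_j\mapsto f_j+\sum_ix_{ij}e_i$ that fixes the $e_i$ and all vectors orthogonal to the pairs is an isometry exactly when $x_{ij}+\overline{x_{ji}}=0$ for all $i,j$. These maps form a group isomorphic to the additive group of skew-hermitian $h\times h$ matrices over $\mathbb F_{q^2}$, of order $q^h\cdot(q^2)^{h(h-1)/2}=q^{h^2}$. In both cases \eqref{eq:mbound} gives $m\ge\ell h^2f\ge(p-1)^2/2\ge p+1$,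 and $|S|\ge q^4\ge(p-1)^4\ge(p+1)^2$.
\end{proof}

The second estimate says that a solvable non-cyclic group has a cheap cover, also when a subgroup of index $i$ costs $i^{r-1}$. The reason for this weight and for the term $2^{r-1}-1$ appears in Corollary~\ref{cor:blockcover}.

\begin{lemma}\label{lem:solvable}
Let $Y$ be a solvable non-cyclic group and $r\ge1$. Then $Y$ has a cover $\mathcal Q$ such that
\[
2^{r-1}-1+\sum_{Q\in\mathcal Q}|Y:Q|^{r-1}\le(v+1)^r,
\]
where $v$ is the order of some chief factor of $Y$.
\end{lemma}

\begin{proof}
Let $\bar Y$ be a non-cyclic quotient of $Y$ of least order. Its proper quotients are cyclic and its chief factors are chief factors of $Y$, so it suffices to cover $\bar Y$ and take preimages. We first find a cover for which the sum is at most $v^r+v^{r-1}$.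

If $\bar Y$ is abelian, it has a quotient $C_p\times C_p$ and so equals it. Its $p+1$ subgroups of index $p$ give the sum $v^r+v^{r-1}$ with $v=p$.

Let $\bar Y$ be non-abelian and $V$ a minimal normal subgroup, $v=|V|$. Since $\bar Y/V$ is cyclic, $1\ne\bar Y'\le V$; so $V=\bar Y'$ is the only minimal normal subgroup, and it is abelian. Write $\bar Y=VC$ with $C=\langle c\rangle$. For $x\in C$ the subgroup $C_V(x)$ is normalized by the abelian groups $V$ and $C$, so it is $1$ or $V$. Since $\bar Y$ is non-abelian, $C_V(c)=1$, and therefore $C\cap V=1$. The subgroup $C_C(V)$ is central in $\bar Y$ and does not contain the unique minimal normal subgroup $V$, so it is trivial. Hence $C_V(x)=1$ for all $1\ne x\in C$. As in the proof of Lemma~\ref{lem:abelian}, this gives $xV=\{x^u:u\in V\}$, so $\bar Y=V\cup\bigcup_{u\in V}C^u$. It also shows that all orbits of $C$ on $V\setminus\{1\}$ have length $|C|$, so $|C|<v$. The sum is at most $v\cdot v^{r-1}+|C|^{r-1}\le v^r+v^{r-1}$.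

It remains to see that $2^{r-1}-1+v^r+v^{r-1}\le(v+1)^r$. For $r=1$ this is an equality. For $r\ge2$ we have $(v+1)^r\ge v^r+v^{r-1}+(r-1)v^{r-1}$ and $(r-1)v^{r-1}\ge2^{r-1}$.
\end{proof}

\section{Covers from block systems}\label{sec:blocks}

The covers in (P2), and those used to reach contradictions, all come from one lemma on permutation groups. It splits the elements of $G$ according to whether they are transitive on a given set $\Lambda$ of size $r$. If $g$ is transitive, then $g^r$ fixes every point of $\Lambda$, and $g$ is handled through $g^r$.

\begin{lemma}\label{lem:sections}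
Let $G$ act transitively on a set $\Lambda$ with $|\Lambda|=r$, and let $W$ be the stabilizer of a point $\lambda$.
\begin{enumerate}
\item[(a)] The elements of $G$ that are not transitive on $\Lambda$ are covered by at most $2^{r-1}-1$ proper subgroups, each containing the kernel of the action.
\item[(b)] Let $W_0$ be a proper subgroup of $W$. The elements $g$ that are transitive on $\Lambda$ and satisfy $g^r\in W_0$ are covered by at most $|W:W_0|^{r-1}$ proper subgroups, each containing every normal subgroup of $G$ that lies in $W_0$.
\end{enumerate}
\end{lemma}

\begin{proof}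
(a) An intransitive element stabilizes a non-empty proper subset $A$ of $\Lambda$. The setwise stabilizer of $A$ is proper, because $G$ is transitive, and it equals that of $\Lambda\setminus A$. There are $2^{r-1}-1$ unordered pairs $\{A,\Lambda\setminus A\}$.

(b) Let $G$ act on the set $\Omega$ of right cosets of $W_0$. The map $\Omega\to\Lambda$, $W_0x\mapsto\lambda x$, commutes with the action of $G$, and its fibers have size $|W:W_0|$. Call a subset of $\Omega$ a \emph{section} if it contains exactly one point of each fiber. There are $|W:W_0|^{r-1}$ sections containing the point $W_0$, and we take their setwise stabilizers. An element of $W$ that stabilizes such a section fixes its only point over $\lambda$, which is $W_0$, and so lies in $W_0$; as $W_0\ne W$, the stabilizer is proper. A normal subgroup $K\le W_0$ of $G$ fixes every point of $\Omega$, since $W_0xK=W_0Kx=W_0x$. Finally, if $g$ is transitive on $\Lambda$ and $g^r\in W_0$, then $\{W_0g^j:0\le j<r\}$ is a section containing $W_0$, and $g$ stabilizes it because $W_0g^r=W_0$.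
\end{proof}

Now let $N=S_1\times\dots\times S_k$ be a non-abelian minimal normal subgroup of $G$, with $S_i\cong S$. Conjugation gives a transitive action of $G$ on the indices $\{1,\dots,k\}$, in which $NC_G(N)$ acts trivially. Fix a $G$-invariant partition of the indices into $r$ blocks $\Delta_1,\dots,\Delta_r$ of size $b=k/r$, with $1\in\Delta=\Delta_1$. Put
\[
T_i=\prod_{j\in\Delta_i}S_j,\qquad T=T_1,\qquad G_\Delta=N_G(T),\qquad B=G_\Delta/C_G(T),\qquad H_\Delta=G_\Delta/TC_G(T).
\]
Here $G_\Delta$ is the stabilizer of the block $\Delta$, and it is transitive on $\Delta$. The group $B$ is the group of automorphisms of $T$ induced by $G$. As $Z(T)=1$, we identify $T$ with its image $\mathrm{Inn}(T)$ in $B$, and then $H_\Delta=B/T$. Both $B$ and $H_\Delta$ act on $\Delta$, because $TC_G(T)$ fixes every index in $\Delta$. For $b=1$ we get $H_\Delta=O=N_G(S_1)/S_1C_G(S_1)\le\mathrm{Out}(S)$, and for $b=k$ we get $H_\Delta=G/NC_G(N)$. If $g\in G$ is transitive on the set of blocks, we let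
\[
\beta(g)\in B\quad\text{be the image of }g^r\in G_\Delta .
\]
Note that $NC_G(N)\le TC_G(T)$ and $C_G(N)\le C_G(T)$. Applying Lemma~\ref{lem:sections} to the set of blocks, with $W_0$ the preimage in $G_\Delta$ of a proper subgroup of $H_\Delta$ or of $B$, we obtain the following.

\begin{corollary}\label{cor:blockcover}
\begin{enumerate}
\item[(a)] The elements of $G$ that are not transitive on the blocks are covered by at most $2^{r-1}-1$ proper subgroups containing $NC_G(N)$.
\item[(b)] For a proper subgroup $Q$ of $H_\Delta$, the elements $g$ that are transitive on the blocks with $\beta(g)T\in Q$ are covered by at most $|H_\Delta:Q|^{r-1}$ proper subgroups containing $NC_G(N)$.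
\item[(c)] For a proper subgroup $J$ of $B$, the elements $g$ that are transitive on the blocks with $\beta(g)\in J$ are covered by at most $|B:J|^{r-1}$ proper subgroups containing $C_G(N)$.
\item[(d)] If $\mathcal Q$ is a cover of $H_\Delta$, then $G$ is a union of at most $2^{r-1}-1+\sum_{Q\in\mathcal Q}|H_\Delta:Q|^{r-1}$ proper subgroups containing $N$.
\end{enumerate}
\end{corollary}

We need three more facts. The first says that an element which is inner on each of several factors is inner on their product. Let $X_1,\dots,X_n$ be products of factors $S_j$ over pairwise disjoint sets of indices, and $X=X_1\cdots X_n$. Then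
\begin{equation}\label{eq:inner}
\bigcap_{i=1}^nX_iC_G(X_i)=XC_G(X).
\end{equation}
The inclusion $\supseteq$ holds because the $X_i$ centralize each other. Conversely, if $y\in x_iC_G(X_i)$ with $x_i\in X_i$ for each $i$, then $x=x_1\cdots x_n$ acts on $X_i$ as $x_i$ does, so $x^{-1}y$ centralizes every $X_i$.

\begin{lemma}\label{lem:order}
If $H_\Delta$ is cyclic, then $O$ is cyclic and $|H_\Delta|=b|O|$.
\end{lemma}

\begin{proof}
The stabilizer of the index $1$ in $H_\Delta$ is $N_G(S_1)/TC_G(T)$, of index $b$, and it maps onto $O$ because $TC_G(T)\le S_1C_G(S_1)$. It suffices to show that this map is injective. Let $y\in S_1C_G(S_1)$, let $i\in\Delta$, and choose $x\in G_\Delta$ with $S_i=S_1^x$. Then $y^x\in S_iC_G(S_i)$. Since $H_\Delta$ is abelian, $y\in y^xTC_G(T)\subseteq S_iC_G(S_i)$. By \eqref{eq:inner}, $y\in TC_G(T)$.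
\end{proof}

\begin{lemma}\label{lem:cyclicpartitions}
Suppose some $g\in G$ is transitive on $\{1,\dots,k\}$. Then a $G$-invariant partition is determined by the size of its parts. If two $G$-invariant partitions have parts of sizes $b$ and $d$, and their parts containing $1$ meet only in $1$, then $bd\mid k$ and there is a $G$-invariant partition with parts of size $bd$, each a union of $d$ parts of size $b$.
\end{lemma}

\begin{proof}
Identify $\{1,\dots,k\}$ with $\mathbb Z/k$ so that $1$ corresponds to $0$ and $g$ acts as $+1$. An invariant partition is invariant under all translations. If $A$ is the part containing $0$ and $a\in A$, then $A+a$ is a part containing $a$, so $A+a=A$. Thus $A$ is a subgroup, the parts are its cosets, and $A$ is determined by its order. If $A,A'$ are subgroups of orders $b,d$ with $A\cap A'=0$, then $A+A'$ has order $bd$. Its cosets form the finest partition that is coarser than both given ones, and this partition is $G$-invariant because both given ones are.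
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Throughout this section $G$, $N=S_1\times\dots\times S_k$ and $\mathcal F$ are as in Proposition~\ref{prop:key}, $S_i\cong S$, and $m,\mu$ refer to $S$.

\subsection{A first lower bound, and \texorpdfstring{$O$}{O} is cyclic}

\begin{lemma}\label{lem:mu}
Let $M\in\mathcal F_N$. Then $|N:M\cap N|\ge\mu^k$. If $M\cap N$ projects onto $S_1$, then it is a product of full diagonal subgroups over a $G$-invariant partition with parts of a common size $d\ge2$, and $|M\cap N|=|S|^{k/d}$. Moreover $|\mathcal F_N|\ge\mu^k$.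
\end{lemma}

\begin{proof}
Since $MN=G$ and $N$ fixes all indices, $M$ induces on the indices the same transitive group as $G$. As $M$ normalizes $M\cap N$, it permutes the projections $Q_i$ of $M\cap N$ to the $S_i$ transitively by conjugation. If $Q_1\ne S_1$, then $|N:M\cap N|\ge\prod_i|S_i:Q_i|\ge m^k$. Otherwise (T3) applies. The partition is determined by $M\cap N$, so it is invariant under $M$, hence under $G$, and its parts have a common size $d$. As $N\not\le M$, we have $d\ge2$, and $|N:M\cap N|=|S|^{k-k/d}\ge|S|^{k/2}\ge\mu^k$. By Lemma~\ref{lem:basic}(a), $\mathcal F_N$ covers a coset of $N$, and each member $M$ contains $|M\cap N|\le|N|/\mu^k$ of its elements. So $|\mathcal F_N|\ge\mu^k$.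
\end{proof}

The hypothesis $\sigma(G)<\sigma(G/N)$ now takes a quantitative form. By \eqref{eq:descend} and $|\mathcal F_N|\le\sigma(G)$,
\begin{equation}\label{eq:star}
\begin{array}{c}
\text{$G$ is not a union of at most $|\mathcal F_N|$, in particular}\\
\text{of at most $\mu^k$, proper subgroups containing $N$.}
\end{array}
\end{equation}

\begin{lemma}\label{lem:Ocyclic}
$O$ is cyclic, and every prime $p$ dividing $|O|$ satisfies $p+1\le\mu$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:out}, $O$ is solvable and its chief factors have orders $v\le\mu-1$. If $O$ were not cyclic, Corollary~\ref{cor:blockcover}(d) with $b=1$ and Lemma~\ref{lem:solvable} with $Y=O$, $r=k$ would cover $G$ by at most $(v+1)^k\le\mu^k$ proper subgroups containing $N$, against \eqref{eq:star}. The chief factors of a cyclic group have as orders the primes dividing its order.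
\end{proof}

\subsection{The numbers \texorpdfstring{$\alpha$ and $\kappa$}{alpha and kappa} and the upper bound}

By Lemma~\ref{lem:Ocyclic} the partition into single indices has $H_\Delta$ cyclic. We choose among such partitions one that is as coarse as possible, and we imitate Example~\ref{ex:S5} with $B/T$ in place of $S_5/A_5$, weighting each subgroup by what it costs in Corollary~\ref{cor:blockcover}.

\begin{definition}\label{def:alphakappa}
Choose a $G$-invariant partition of $\{1,\dots,k\}$ with $H_\Delta=B/T$ cyclic and with block size $b$ maximal subject to this, and use the notation of Section~\ref{sec:blocks}. Put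
\[
\kappa=2^{r-1}-1+\sum_{p\,\mid\, b|O|,\ p\text{ prime}}p^{\,r-1}.
\]
A subgroup $J\le B$ is \emph{admissible} if $T\not\le J$ and $JT=B$; its \emph{weight} is $|T:J\cap T|^{r-1}=|B:J|^{r-1}$. Fix a coset $\xi T$ that generates $B/T$, and let $\alpha$ be the least total weight of a set of admissible subgroups whose union contains $\xi T$. Finally let
\[
E=\{g\in G:\ g\text{ is transitive on the blocks and }\beta(g)T\text{ generates }B/T\}.
\]
\end{definition}

A subgroup $J$ that meets a generating coset satisfies $JT=B$, so it is admissible as soon as $T\not\le J$. The cyclic subgroups $\langle x\rangle$, $x\in\xi T$, are therefore admissible, and $\alpha$ is defined. If $G/NC_G(N)$ is cyclic, then $b=k$ and $r=1$, all weights are $1$, and $\kappa$ is the number of primes dividing $|G/NC_G(N)|$; in Example~\ref{ex:S5} we recover the numbers used there. Since $B/T$ is transitive on $\Delta$, every element of a generating coset is transitive on $\Delta$, and so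
\begin{equation}\label{eq:transitive}
\text{every $g\in E$ is transitive on $\{1,\dots,k\}$, and $\beta(g)$ is transitive on $\Delta$.}
\end{equation}

\begin{lemma}\label{lem:kappa}
The set $G\setminus E$ is covered by at most $\kappa$ proper subgroups containing $NC_G(N)$, and $\kappa\le\mu^k\le|\mathcal F_N|$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:order}, $H_\Delta$ is cyclic of order $b|O|$. A non-generator lies in the subgroup of index $p$ for some prime $p\mid b|O|$, so parts (a) and (b) of Corollary~\ref{cor:blockcover} give the first claim. By Lemma~\ref{lem:Ocyclic} the primes dividing $b|O|$ lie in $\{2,\dots,\eta\}$ with $\eta=\max(b,\lfloor\mu\rfloor-1)\ge4$. Hence $\kappa\le\eta^{r-1}+(\eta-1)\eta^{r-1}=\eta^r$. Since $b\le5^b\le\mu^b$, we have $\eta\le\mu^b$, so $\kappa\le\mu^{br}=\mu^k$.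
\end{proof}

The lower bound will see only one generating coset of $B/T$, while $E$ involves all of them. The next lemma shows that this makes no difference.

\begin{lemma}\label{lem:alpha}
A set of subgroups of $B$ that covers one coset generating $B/T$ covers every such coset. Hence $\alpha$ does not depend on $\xi T$, and $E$ is covered by at most $\alpha$ proper subgroups of $G$ containing $C_G(N)$.
\end{lemma}

\begin{proof}
Let $\mathcal J$ cover $\xi T$, and let $\gamma T$ also generate $B/T$. There is an integer $l_0$ coprime to $|B/T|$ with $(\gamma T)^{l_0}=\xi T$. By the Chinese remainder theorem there is an $l$ with $l\equiv l_0$ modulo $|B/T|$ and $l\equiv1$ modulo each prime dividing $|B|$ but not $|B/T|$; this $l$ is coprime to $|B|$. If $x\in\gamma T$, then $x^l\in\xi T$ lies in some $J\in\mathcal J$, and $x\in\langle x^l\rangle\le J$. Now take $\mathcal J$ admissible of total weight $\alpha$. For $g\in E$ we have $\beta(g)\in J$ for some $J\in\mathcal J$, and Corollary~\ref{cor:blockcover}(c) applies.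
\end{proof}

Lemmas \ref{lem:kappa} and~\ref{lem:alpha} prove (P2) and the first half of (P1). It remains to show that $|\mathcal F_N|\ge\alpha$.

\begin{lemma}\label{lem:coset}
There is $g\in E$ with $gN\subseteq\bigcup\mathcal F_N$.
\end{lemma}

\begin{proof}
Otherwise, for each $g\in E$ the coset $gN$ meets a member of $\mathcal F\setminus\mathcal F_N$, which contains $N$ and hence $g$. Together with the subgroups of Lemma~\ref{lem:kappa}, this covers $G$ by at most $|\mathcal F|-|\mathcal F_N|+\kappa\le\sigma(G)$ proper subgroups containing $N$, contrary to $\sigma(G)<\sigma(G/N)$.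
\end{proof}

We fix such an element $g$ from now on. In particular $E\ne\emptyset$, so by \eqref{eq:transitive} and Lemma~\ref{lem:cyclicpartitions} the partition in Definition~\ref{def:alphakappa} is unique, and $\alpha$ and $\kappa$ depend only on $G$ and $N$.

\subsection{Slices}

In Example~\ref{ex:S5} the coset $gN$ was mapped bijectively onto the generating coset. For $r>1$ it is larger by the factor $|T|^{r-1}$, and we cut it into pieces on which $\beta$ is a bijection. Write $N=T\times U$ with $U=T_2\cdots T_r$. The coset $gN$ is the disjoint union of the $|U|=|T|^{r-1}$ sets $yT$, $y\in gN$, which we call \emph{slices}.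

\begin{lemma}\label{lem:slices}
We have $gN\subseteq E$, and $\beta$ maps each slice bijectively onto the coset $\beta(g)T$.
\end{lemma}

\begin{proof}
An element $y\in gN$ acts on the indices as $g$ does, and $y^r\in g^rN$. The image of $N$ in $B$ is $T$, because $U\le C_G(T)$. So $\beta(y)\in\beta(g)T$ and $y\in E$. For $t\in T$ we have $(yt)^r=y^r\,t^{y^{r-1}}\cdots t^y\,t$. For $1\le j\le r-1$ the element $t^{y^j}$ lies in some $T_i$ with $i\ne1$ and so centralizes $T$. Hence $\beta(yt)=\beta(y)t$.
\end{proof}

So each slice, being covered by $\mathcal F_N$, yields a cover of the generating coset $\beta(g)T$. The plan is a double count. For each slice $Z$ and each $M\in\mathcal F_N$ meeting it we choose an admissible subgroup $J(M,Z)\supseteq\beta(M\cap Z)$. Each slice then receives total weight at least $\alpha$. If each $M$ distributes total weight at most $|T|^{r-1}$, which is the number of slices, then $|\mathcal F_N|\ge\alpha$. The balance to be proved is that a member which meets many slices has large subgroups $J(M,Z)$.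

For $M\in\mathcal F_N$ let $P=P_M$ be the projection of $M\cap N$ to $T$. We say that $M$ has \emph{type I} if $1\ne P\ne T$, \emph{type II} if $P=1$, and \emph{type III} if $P=T$.

\begin{lemma}\label{lem:types}
Let $M\in\mathcal F_N$.
\begin{enumerate}
\item[(I)] If $M$ has type I, then $J_M=N_B(P)$ is admissible and contains $\beta(M\cap gN)$, and $M$ meets at most $|J_M\cap T|^{r-1}$ slices.
\item[(II)] If $M$ has type II, then $M\cap gN$ consists of one element.
\item[(III)] If $M$ has type III, then $M\cap N$ is a product of full diagonal subgroups over a $G$-invariant partition with parts of size $d=d_M\ge2$. Further, $bd\mid k$, there is a $G$-invariant partition with parts of size $bd$ that are unions of $d$ blocks, and $M$ meets at most $|S|^{k/d}$ slices, each in one element.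
\end{enumerate}
\end{lemma}

\begin{proof}
Let $y\in M\cap gN$, so that $M\cap gN=y(M\cap N)$ and $M\cap yT=y(M\cap T)$. Two elements $yn,yn'$ with $n,n'\in M\cap N$ lie in the same slice exactly when $n,n'$ have the same projection to $U$. So the number of slices met by $M$ is the order of the projection of $M\cap N$ to $U$. Conjugation by $y$ preserves $M\cap N$ and permutes the $T_i$ transitively, so the projections of $M\cap N$ to all $T_i$ have order $|P|$, and $M$ meets at most $|P|^{r-1}$ slices. Also $y^r$ normalizes $M\cap N$, $T$ and $U$, so $\beta(y)$ normalizes $P$.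

(I) The last sentence holds for every $y\in M\cap gN$, so $\beta(M\cap gN)\subseteq J_M$. If $T\le J_M$, then $P$ is normal in $T$, hence a product of factors $S_j$ by (T1), over a set of indices invariant under $\beta(y)$. By \eqref{eq:transitive} this forces $P=1$ or $P=T$. So $T\not\le J_M$, and $J_M$ is admissible. Finally $P\le J_M\cap T$.

(II) All projections to the $T_i$ are trivial, so $M\cap N=1$.

(III) Now $M\cap N$ projects onto $S_1$, so Lemma~\ref{lem:mu} gives the partition, $d\ge2$ and $|M\cap N|=|S|^{k/d}$, which bounds the number of slices. Since $P=T$, the projection to $S_i\times S_j$ is onto for distinct $i,j\in\Delta$, so by (T3) each part meets $\Delta$ in at most one index. Lemma~\ref{lem:cyclicpartitions} gives $bd\mid k$ and the partition with parts of size $bd$. Each part of size $d\ge2$ has an index outside $\Delta$, and an element of a full diagonal subgroup with one trivial coordinate is trivial. So $M\cap T=1$, and $M$ meets a slice in at most one element.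
\end{proof}

For types I and II the balance is immediate from this lemma. Type III is the obstacle, and it is the reason why $b$ was chosen maximal.

\begin{example}\label{ex:wreath}
Let $G=(S\times S)\rtimes\langle\tau\rangle$ with $\tau$ exchanging the factors, $N=S\times S$, and $M=\{(s,s):s\in S\}\times\langle\tau\rangle$. Here $O=1$, so $b=1$ gives a cyclic group $H_\Delta$. With this choice $r=2$, $B=T\cong S$ and $E=\tau N$. The subgroup $M$ has type III and meets all $|S|$ slices, while every admissible $J$ has weight $|S:J|\ge5$; so $M$ distributes weight at least $5|S|>|T|^{r-1}$, and the balance fails. The maximal choice is $b=2$, as $G/N\cong C_2$; then $r=1$ and $M$ has type I.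
\end{example}

\subsection{Members of type III}

A member of type III meets a slice in a single element $y$, so we may choose any admissible subgroup containing $\beta(y)$, and we want one that meets $T$ in a large subgroup. For $x\in\beta(g)T$ let
\[
\lambda(x)=\max\{|J\cap T|:\ x\in J\le B,\ T\not\le J\},\qquad\lambda=\min_{x\in\beta(g)T}\lambda(x).
\]
Then
\begin{equation}\label{eq:lambda}
\lambda\ge2.
\end{equation}
Indeed, by (T2) the automorphism $x$ of $T$ fixes some $1\ne t\in T$, and the abelian group $J=\langle x,t\rangle$ does not contain $T$ and meets it non-trivially.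

\begin{lemma}\label{lem:typeIII}
Every $M\in\mathcal F_N$ of type III satisfies $|S|^{k/d_M}\le\lambda^{r-1}$.
\end{lemma}

The proof uses the larger blocks of size $bd$. By the maximality of $b$ their outer group is not cyclic, so it has a cover, and Corollary~\ref{cor:blockcover}(d) turns this into a cover of $G/N$. To contradict \eqref{eq:star} it must have at most $|\mathcal F_N|$ members. The group induced on the $d$ blocks inside a larger block can be as large as $d!$ a priori, and for large $d$ the bound $\mu^k$ does not absorb this. Here the assumption that the lemma fails helps: it makes $\lambda$ small, which improves the lower bound for $|\mathcal F_N|$, and through \eqref{eq:lambda} it makes $|S|^b$ large compared with $d$.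

\begin{proof}
Suppose the lemma is false, and let $d$ be the smallest value of $d_M$ over all members of type III. Then $\lambda^{r-1}<|S|^{k/d}$. Put $w=k/(bd)$, an integer by Lemma~\ref{lem:types}, so that $r=dw$ and $k/d=bw$.

\emph{Step 1: $2^{d-1}<|S|^b$.} Since $(d-1)w\le dw-1=r-1$, \eqref{eq:lambda} gives $2^{(d-1)w}\le\lambda^{r-1}<|S|^{bw}$.

\emph{Step 2: $|\mathcal F_N|\ge|S|^{bw(d-2)}$.} Choose $x_0\in\beta(g)T$ with $\lambda(x_0)=\lambda$. By Lemma~\ref{lem:slices} each slice contains exactly one element $y$ with $\beta(y)=x_0$, and $y$ lies in some $M\in\mathcal F_N$. We claim that such an $M$ meets at most $|S|^{bw}$ slices. If $M$ has type I, then $x_0\in J_M$ and $T\not\le J_M$, so $|J_M\cap T|\le\lambda$ and $M$ meets at most $\lambda^{r-1}<|S|^{bw}$ slices. If $M$ has type II, it meets one slice. If $M$ has type III, it meets at most $|S|^{k/d_M}\le|S|^{k/d}=|S|^{bw}$ slices by the minimality of $d$. As there are $|T|^{r-1}=|S|^{b(dw-1)}$ slices, $|\mathcal F_N|\ge|S|^{b(dw-1)-bw}\ge|S|^{bw(d-2)}$.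

\emph{Step 3: the larger blocks.} Take the $G$-invariant partition into $w$ parts of size $bd$. Let $\Delta^*\supseteq\Delta$ be the part containing $1$, let $T^*=\prod_{j\in\Delta^*}S_j$, and let $H^*=G_{\Delta^*}/T^*C_G(T^*)$. Since $bd>b$, the group $H^*$ is not cyclic. It acts transitively on the $d$ blocks $\Delta_i\subseteq\Delta^*$; let $K^*\le\mathrm{Sym}(d)$ be the induced group and $L$ the kernel. An element of $G_{\Delta^*}$ that fixes these blocks has an image in each $N_G(T_i)/T_iC_G(T_i)\cong H_\Delta$, and by \eqref{eq:inner} the resulting homomorphism to the product has kernel $T^*C_G(T^*)$. So $L$ embeds in a product of $d$ cyclic groups of order $b|O|$. In particular $L$ is abelian. An elementary abelian $p$-section $L_1/L_2$ of $L$ has $p\mid b|O|$ and order at most $|L_1/L_1^p|=|\{x\in L_1:x^p=1\}|\le p^d$.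

\emph{Step 4: $K^*$ cyclic.} A transitive cyclic group of degree $d$ has order $d$, and $H^*$ is solvable. Using a chief series through $L$, we see that the order $v$ of a chief factor of $H^*$ satisfies $v\le p^d$ with $p$ a prime dividing $|O|$ or $b$, or $v$ is a prime dividing $d$. In each case $v+1\le\mu^{bd}$:
\[
\begin{array}{ll}
p\mid|O|: & p^d+1\le(p+1)^d\le\mu^d\quad\text{(Lemma~\ref{lem:Ocyclic})},\\[2pt]
p\mid b: & p^d+1\le(b+1)^d\le5^{bd},\\[2pt]
v\mid d: & v+1\le d+1\le5^d.
\end{array}
\]
Corollary~\ref{cor:blockcover}(d) for the partition into $w$ parts, with the cover of $H^*$ given by Lemma~\ref{lem:solvable} for $w$ in place of $r$, shows that $G$ is a union of at most $(v+1)^w\le\mu^{bdw}=\mu^k$ proper subgroups containing $N$. This contradicts \eqref{eq:star}.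

\emph{Step 5: $K^*$ not cyclic.} Let $n=|K^*|$, so $4\le n\le d!$. Cover $K^*$ by its non-trivial cyclic subgroups, at most $n-1$ in number and of index at most $n/2$, and take their preimages in $H^*$. By Corollary~\ref{cor:blockcover}(d), $G$ is a union of at most
\[
2^{w-1}-1+(n-1)(n/2)^{w-1}\le n^{w-1}+(n-1)n^{w-1}=n^w\le(d!)^w
\]
proper subgroups containing $N$. If $d\le9$, the inequality of arithmetic and geometric means gives $d!\le((d+1)/2)^d\le5^d$, so $(d!)^w\le5^{dw}\le\mu^k$. If $d\ge10$, then $2^{d-3}\ge d$ and $(d-1)(d-2)\ge d(d-3)$, so Step 1 gives $|S|^{b(d-2)}\ge2^{(d-1)(d-2)}\ge d^d\ge d!$, and Step 2 gives $(d!)^w\le|\mathcal F_N|$. Both cases contradict \eqref{eq:star}.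
\end{proof}

\subsection{The double count}

For each slice $Z$ and each $M\in\mathcal F_N$ meeting $Z$ define $J(M,Z)\le B$ as follows. For type I let $J(M,Z)=J_M$. For type II let $J(M,Z)=\langle\beta(y)\rangle$, where $M\cap Z=\{y\}$. For type III, with $M\cap Z=\{y\}$, let $J(M,Z)$ be a subgroup $J$ with $\beta(y)\in J$, $T\not\le J$ and $|J\cap T|=\lambda(\beta(y))\ge\lambda$. In all cases $J(M,Z)$ is admissible and contains $\beta(M\cap Z)$. Let $\omega(M,Z)=|T:J(M,Z)\cap T|^{r-1}$ be its weight.

Fix $Z$. Since $\mathcal F_N$ covers $Z$ and $\beta(Z)=\beta(g)T$, the subgroups $J(M,Z)$ cover the generating coset $\beta(g)T$. By Lemma~\ref{lem:alpha}, $\sum_M\omega(M,Z)\ge\alpha$.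

Fix $M$. We claim that $\sum_Z\omega(M,Z)\le|T|^{r-1}$. For type I there are at most $|J_M\cap T|^{r-1}$ terms, each equal to $(|T|/|J_M\cap T|)^{r-1}$. For type II there is one term, and it is at most $|T|^{r-1}$. For type III there are at most $|S|^{k/d_M}\le\lambda^{r-1}$ terms by Lemma~\ref{lem:typeIII}, each at most $(|T|/\lambda)^{r-1}$.

Summing over all pairs $(M,Z)$ gives $|T|^{r-1}\alpha\le|\mathcal F_N|\,|T|^{r-1}$. So $|\mathcal F_N|\ge\alpha$, and Proposition~\ref{prop:key} is proved.

\section{The structure of \texorpdfstring{$\sigma$}{sigma}-elementary groups}\label{sec:structure}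

We prove Theorem~\ref{thm:structure}.

\begin{proof}[Proof of (a)]
Let $G$ be abelian and non-cyclic, with Sylow subgroups $G_\ell$, and let $p$ be the least prime such that $G_p$ is non-cyclic. Then $G/K\cong C_p\times C_p$ for some $K$, and $\sigma(G)\le p+1$. We show that equality holds. A maximal subgroup of index $\ell$ is $A\times\prod_{\ell'\ne\ell}G_{\ell'}$ with $A$ maximal in $G_\ell$. Take a minimal cover. If for every $\ell$ the members of index $\ell$ missed an element $x_\ell\in G_\ell$, then $\prod_\ell x_\ell$ would lie in no member. So for some $\ell$ the members of index $\ell$ cover $G_\ell$. Then $G_\ell$ is non-cyclic, so $\ell\ge p$. The subgroups $A$ contain the Frattini subgroup $\Phi(G_\ell)$, the intersection of the maximal subgroups of $G_\ell$, so they give a cover of $G_\ell/\Phi(G_\ell)\cong\mathbb F_\ell^{\,e}$, $e\ge2$, by hyperplanes. At most $\ell$ hyperplanes contain at most $\ell(\ell^{e-1}-1)+1<\ell^e$ vectors, so there are at least $\ell+1\ge p+1$ members. Hence $\sigma(G)=p+1=\sigma(G/K)$. If $G$ is $\sigma$-elementary, then $K=1$ and $G\cong C_p\times C_p$, whose minimal normal subgroups are its $p+1$ subgroups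 of order $p$.

Let $G$ be non-abelian and $\sigma$-elementary, with a minimal cover $\mathcal F$. By Theorem~\ref{thm:main} it has a unique minimal normal subgroup $N$, and $\mathcal F_N\ne\emptyset$ by Lemma~\ref{lem:basic}(a). Every non-trivial normal subgroup contains $N$, so a member of $\mathcal F_N$ contains none of them, and $G$ is primitive.

For the formula, $\sigma(G)\le\sigma(X)$ holds for every quotient $X$, and the quotient in \eqref{eq:quotient} attains equality and is one of those listed.
\end{proof}

For (b) we recall the description of complements. Let $G=V\rtimes K$ with $V$ abelian. The complements of $V$ are the subgroups $\{x\delta(x):x\in K\}$, where $\delta$ runs over the group $Z^1(K,V)$ of maps $K\to V$ with $\delta(xx')=\delta(x)^{x'}\delta(x')$. The conjugate $K^v$ corresponds to $\delta_v(x)=[x,v]$. The $\delta_v$ form a subgroup $B^1(K,V)\cong V/C_V(K)$, and $H^1(K,V)=Z^1(K,V)/B^1(K,V)$.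

\begin{proof}[Proof of (b)]
By Theorem~\ref{thm:main} the socle $V$ is the unique minimal normal subgroup. Let $\mathcal F$ be a minimal cover and $K\in\mathcal F_V$. By Lemma~\ref{lem:abelian}, $G=V\rtimes K$ and $\sigma(G)\le2|V|-1$, and $C_V(K)=V\cap Z(G)=1$. So $V$ has $|V|\,|H^1(K,V)|$ complements. Each complement $K'$ is maximal: if $K'\le L\le G$, then $L=K'(L\cap V)$, and $L\cap V$ is normal in $LV=G$, so it is $1$ or $V$. By Lemma~\ref{lem:basic}(b) all complements lie in $\mathcal F$, so $|V|\,|H^1(K,V)|\le2|V|-1$ and $H^1(K,V)=0$. Therefore $\mathcal F_V=\{K^v:v\in V\}$ has $|V|$ members.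

Let $x\in K$ with $C_V(x)\ne1$. The complement $K^v$ meets $xV$ in the single element $x^v=x[x,v]$, and there are only $|V:C_V(x)|<|V|$ such elements. So some member $L$ of $\mathcal F\setminus\mathcal F_V$ meets $xV$, and then $x\in L$ because $V\le L$. The subgroups $L\cap K$, $L\in\mathcal F\setminus\mathcal F_V$, are proper in $K$, since $L=V(L\cap K)\ne G$, and they cover $\{x\in K:C_V(x)\ne1\}$. Hence $c$ is finite, $|\mathcal F\setminus\mathcal F_V|\ge c$, and $\sigma(G)\ge|V|+c$.

Conversely, let $\mathcal A$ be a set of $c$ proper subgroups of $K$ covering $\{x\in K:C_V(x)\ne1\}$. Write $g\in G$ as $g=xv$ with $x\in K$, $v\in V$; then $C_V(g)=C_V(x)$. If this is non-trivial, then $g\in AV$ for some $A\in\mathcal A$; otherwise $g$ lies in a conjugate of $K$ by Lemma~\ref{lem:abelian}. So $\sigma(G)\le|V|+c$.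
\end{proof}

For $S_3$ and $A_4$ the non-identity elements of $K$ fix no non-identity element of $V$, so $c=1$ (the trivial subgroup), and (b) gives $\sigma(S_3)=3+1$ and $\sigma(A_4)=4+1$.

\begin{proof}[Proof of (c)]
By Theorem~\ref{thm:main} the socle $N$ is a minimal normal subgroup, and Proposition~\ref{prop:key} applies: $O$ is cyclic, $\sigma(G)\ge|\mathcal F_N|\ge\alpha$ by (P1), and $\sigma(G)\le\alpha+\kappa$ by (P2).
\end{proof}

\begin{thebibliography}{9}

\bibitem{gls}
Gorenstein, Lyons and Solomon, \emph{The Classification of the Finite Simple Groups, No.~3}.

\bibitem{ideas}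
\emph{Ideas in Finite Group Theory}, \texttt{https://www.math.unipd.it/\textasciitilde{}mgaronzi/semdot.pdf}.

\bibitem{rowley}
Rowley, J.~Algebra 174 (1995), 724--727.

\end{thebibliography}
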